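\title{Medvedev logic is not canonical}

\begin{abstract}
Medvedev logic $\mathbf{MV}$ is the intermediate propositional logic of the frames of nonempty subsets of finite sets, ordered by reverse inclusion. We prove that $\mathbf{MV}$ is not canonical. We write down a formula $\Phi\in\mathbf{MV}$ in five variables that encodes a fact about two-colorings of finite complete bipartite graphs, and we refute it on the poset of nonempty closed subsets of the Cantor space, which is isomorphic to an upset of the canonical frame of $\mathbf{MV}$. The same formula shows that $\mathbf{MV}$ is not strongly Kripke complete and is not the logic of any class of frames closed under ultraproducts over $\omega$, that these negative results hold for every intermediate logic $L$ with $\Phi\in L\subseteq\mathbf{MV}$, and that the frame of nonempty subsets of an infinite set has a strictly smaller logic than $\mathbf{MV}$.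
\end{abstract}

\section{Introduction}\label{sec:intro}

Formulas are built from a countably infinite set of propositional variables and $\bot$ by means of $\wedge$, $\vee$, $\to$, and $\neg\varphi$ abbreviates $\varphi\to\bot$. An \emph{intermediate logic} is a set of formulas that contains all intuitionistic theorems, consists of classical tautologies, and is closed under substitution and modus ponens. A (Kripke) \emph{frame} is a partially ordered set. For a class $\mathcal F$ of frames, $\mathcal L(\mathcal F)$ is the set of formulas valid in every frame of $\mathcal F$; forcing and validity are recalled in Section~\ref{sec:prelim}.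

For a nonempty set $X$ let $P(X)$ be the frame of all nonempty subsets of $X$ ordered by \emph{reverse} inclusion: $Y\le Z$ if and only if $Z\subseteq Y$. Its least point is $X$ and its maximal points are the singletons. The frames $P(X)$ with $X$ finite are the \emph{Medvedev frames}, and \emph{Medvedev logic} is
\[
\mathbf{MV}=\mathcal L\bigl(\{P(X): X \text{ finite and nonempty}\}\bigr).
\]

A \emph{prime theory} is a set $T$ of formulas that is closed under intuitionistic consequence, does not contain $\bot$, and contains $\varphi$ or $\psi$ whenever it contains $\varphi\vee\psi$. The \emph{canonical frame} of an intermediate logic $L$ is the set of all prime theories containing $L$, ordered by inclusion, and $L$ is \emph{canonical} if its canonical frame validates every formula of $L$. The question whether $\mathbf{MV}$ is canonical comes from \cite{hyper}. This paper answers it.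

\begin{theorem}\label{thm:main}
Medvedev logic $\mathbf{MV}$ is not canonical.
\end{theorem}

\subsection*{What canonicity measures}
The canonical frame of $L$ carries one distinguished valuation, which makes a variable true at the theories that contain it. Under this valuation a theory forces exactly its own members, so every formula of $L$ is forced everywhere. Canonicity asks that the formulas of $L$ be forced everywhere under \emph{all} valuations, that is, that the order of the canonical frame alone be responsible for them.

Intuitionistic logic is canonical, because it is valid in every frame. For a less trivial case, let $L$ be the least intermediate logic containing $(p\to q)\vee(q\to p)$. If $T\subseteq T_1,T_2$ are prime theories containing $L$, with $\varphi\in T_1\setminus T_2$ and $\psi\in T_2\setminus T_1$, then $T$ contains $\varphi\to\psi$ or $\psi\to\varphi$, which puts $\psi$ into $T_1$ or $\varphi$ into $T_2$. So the points above any point of the canonical frame form a chain, every frame with this property validates the axiom, and $L$ is canonical. This argument turns an axiom into a property of the order. For $\mathbf{MV}$ it cannot be started: $\mathbf{MV}$ is not finitely axiomatizable,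 and no axiomatization of it is known.

The frames suggest a positive answer. The definition of $P(X)$ makes sense for every $X$, each Medvedev frame is a p-morphic image of $P(X)$ for infinite $X$ (see the proof of Theorem~\ref{thm:infinite}), and the part of the canonical frame that we can describe concretely is again a family of subsets of an infinite set under reverse inclusion (Proposition~\ref{prop:embed}). If formulas could not distinguish finite $X$ from infinite $X$, one would expect such limits of Medvedev frames to validate $\mathbf{MV}$. But formulas can make this distinction.

\subsection*{The combinatorial idea}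
Let $A$ and $B$ be disjoint sets, and color each pair $(a,b)\in A\times B$ with one of two colors. Suppose that some nonempty subsets of $A$ and some nonempty subsets of $B$ are called \emph{large}. Consider three conditions.
\begin{enumerate}
\item[(L)] The sets $A$ and $B$ are large.
\item[(H)] For every large $F\subseteq A$ and every $b\in B$ there is a large $F'\subseteq F$ such that $F'\times\{b\}$ is monochromatic; and the same with the roles of $A$ and $B$ exchanged.
\item[(M)] If $F\subseteq A$ and $G\subseteq B$ are large, then $F\times G$ is not monochromatic.
\end{enumerate}
If $A$ and $B$ are finite, the conditions are contradictory. Take \emph{minimal} large sets $F\subseteq A$ and $G\subseteq B$. Condition (H) cannot shrink them, so every column $F\times\{b\}$ and every row $\{a\}\times G$ of $F\times G$ is monochromatic. Any two pairs $(a,b)$ and $(a',b')$ of $F\times G$ then have the color of $(a',b)$, against (M). If $A=\{a_i:i\in\omega\}$ and $B=\{b_j:j\in\omega\}$, ``large'' means ``infinite'', and the color of $(a_i,b_j)$ records whether $i<j$, then all three conditions hold: there are no minimal large sets, and (H) can be applied forever.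

\subsection*{Plan of the paper}
Section~\ref{sec:phi} defines a formula $\Phi$ that says ``(H) and (M) exclude (L)'' and proves $\Phi\in\mathbf{MV}$. Section~\ref{sec:bipartite} shows how a coloring with (L), (H), (M) refutes $\Phi$; the first application is that $\Phi$ fails on $P(X)$ for every infinite $X$ (Theorem~\ref{thm:infinite}). Section~\ref{sec:cantor} finds such a coloring inside the canonical frame and proves Theorem~\ref{thm:main}. Section~\ref{sec:strong} shows that finite sets satisfy the three conditions approximately and deduces that $\mathbf{MV}$ is not strongly complete (Theorem~\ref{thm:strong}), which gives a second proof of Theorem~\ref{thm:main}. Section~\ref{sec:more} extends the results to all logics between $\Phi$ and $\mathbf{MV}$ (Theorem~\ref{thm:interval}) and to classes of frames closed under ultraproducts (Theorem~\ref{thm:ultra}). The fact that $\mathbf{MV}$ is not finitely axiomatizable is used once, in the last assertion of Theorem~\ref{thm:interval}.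

\section{Kripke semantics and canonical models}\label{sec:prelim}

An \emph{upset} of a frame $P$ is a set $U\subseteq P$ such that $x\in U$ and $x\le y$ imply $y\in U$. In $P(X)$, an upset is a family of nonempty sets that is closed under nonempty subsets. A \emph{valuation} $V$ assigns an upset to each variable, and $(P,V)$ is a \emph{model}. Forcing is defined by induction: $x\Vdash q$ if $x\in V(q)$; $x\nVdash\bot$; conjunction and disjunction are evaluated at $x$; and $x\Vdash\varphi\to\psi$ if every $y\ge x$ that forces $\varphi$ forces $\psi$. Thus $x\Vdash\neg\varphi$ if no $y\ge x$ forces $\varphi$. An empty disjunction is $\bot$ and an empty conjunction is $\bot\to\bot$. A formula is \emph{valid} in $P$ if it is forced at every point under every valuation; otherwise $P$ \emph{refutes} it. The formulas valid in a nonempty frame form an intermediate logic, and so $\mathbf{MV}$ is one. We use the following textbook facts.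

\begin{description}
\item[Persistence.] If $x\Vdash\varphi$ and $x\le y$, then $y\Vdash\varphi$.
\item[Upsets.] Forcing at $x$ depends only on the points above $x$. If $U$ is an upset of $P$, then every upset of $U$ is an upset of $P$, so a valuation on $U$ is a valuation on $P$ with the same forcing at the points of $U$. Hence a formula refuted on $U$ is refuted on $P$.
\item[p-morphisms.] A \emph{p-morphism} $h\colon P\to P'$ is a monotone map such that whenever $h(x)\le y'$ there is $y\ge x$ with $h(y)=y'$. If $V(q)=h^{-1}(V'(q))$ for all variables $q$ of $\psi$, then $x\Vdash\psi$ in $(P,V)$ if and only if $h(x)\Vdash\psi$ in $(P',V')$. In particular, if $h$ is surjective, then a formula refuted on $P'$ is refuted on $P$.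
\item[Canonical model.] Write $\Gamma\vdash_L\chi$ if $\bigwedge\Gamma_0\to\chi\in L$ for some finite $\Gamma_0\subseteq\Gamma$. If $\Gamma\nvdash_L\chi$, then some prime theory contains $\Gamma\cup L$ and omits $\chi$. Under the valuation $q\mapsto\{T:q\in T\}$ on the canonical frame of $L$, a theory $T$ forces $\varphi$ if and only if $\varphi\in T$.
\end{description}

A logic $L$ is \emph{strongly complete} if, whenever $\Gamma\nvdash_L\chi$, some frame validating $L$ carries a valuation and a point that forces all of $\Gamma$ but not $\chi$. By the last fact, a canonical logic is strongly complete: the canonical model supplies the frame, the valuation and the point.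

Most formulas below have the shape $(\varphi\to\theta')\to\theta$. Reading the outer implication contrapositively and unfolding the inner one gives, at every point $x$ of every model,
\begin{equation}\label{eq:pattern}
\begin{gathered}
x\Vdash(\varphi\to\theta')\to\theta\quad\text{if and only if}\\
\text{every } y\ge x \text{ with } y\nVdash\theta \text{ has some } z\ge y \text{ with } z\Vdash\varphi \text{ and } z\nVdash\theta'.
\end{gathered}
\end{equation}
This is a statement of the form ``for every $y$ there is a refinement $z$'', which is the form of (H) and of (M).

\section{The formula $\Phi$ and its validity in Medvedev frames}\label{sec:phi}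

Fix variables $p,c,d$. For further variables $u,u',v,v'$ put
\begin{align*}
\kappa(u,v)&=(p\to u)\vee(\neg p\to v),\\
\varepsilon&=(c\wedge d)\to(p\vee\neg p),\\
\alpha(u,u')&=\bigl((c\vee d)\to((p\to u')\vee p)\bigr)\to\bigl((p\to u)\vee p\bigr),\\
\beta(v,v')&=\bigl((c\vee d)\to((\neg p\to v')\vee\neg p)\bigr)\to\bigl((\neg p\to v)\vee\neg p\bigr),\\
\gamma(u,v)&=\bigl(c\to(p\vee\neg p)\bigr)\to\kappa(u,v),\\
\delta(u,v)&=\bigl(d\to(p\vee\neg p)\bigr)\to\kappa(u,v),
\end{align*}
and let
\[
\Phi\;=\;\varepsilon\wedge\alpha(u,u)\wedge\beta(v,v)\wedge\gamma(u,v)\wedge\delta(u,v)\;\to\;\kappa(u,v).
\]
The second arguments $u'$ and $v'$ will differ from $u$ and $v$ only in Section~\ref{sec:strong}. We call the five conjuncts the \emph{hypotheses} of $\Phi$, and we call a point \emph{mixed} if it forces neither $p$ nor $\neg p$.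

The intended reading is this. The variable $p$ holds at the subsets of $A$ and $\neg p$ at the subsets of $B$, so a mixed set meets both sides. The variables $u$ and $v$ mean ``small'', so a set refutes $p\to u$ when its part in $A$ is large and refutes $\kappa(u,v)$ when both its parts are large. The variables $c$ and $d$ are the colors. Then $\varepsilon$ says that no mixed set has both colors. By \eqref{eq:pattern}, $\alpha(u,u)$ says that a set with a large part in $A$ and a point in $B$ has a colored subset of the same kind; with $\beta(v,v)$ this is (H). The formulas $\gamma$ and $\delta$ say that a set with two large parts has a mixed subset of color $c$ and a mixed subset of color $d$, which is (M). The conclusion $\kappa(u,v)$ denies (L).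

\begin{example}\label{ex:square}
Let $X=\{a,a',b,b'\}$, let $V(p)$ consist of the nonempty subsets of $\{a,a'\}$, and let $V(u)=\{\{a\},\{a'\}\}$ and $V(v)=\{\{b\},\{b'\}\}$. A set forces $\neg p$ if and only if it lies in $\{b,b'\}$; it refutes $p\to u$ if and only if it contains $a$ and $a'$, and it refutes $\neg p\to v$ if and only if it contains $b$ and $b'$. So $X\nVdash\kappa(u,v)$. We show that no choice of $V(c)$ and $V(d)$ makes $X$ force all five hypotheses. Suppose that one does. The set $\{a,a',b\}$ refutes $(p\to u)\vee p$ and none of its proper subsets does, so by $\alpha(u,u)$ and \eqref{eq:pattern} it forces $c$ or $d$. The same holds for $\{a,a',b'\}$, and by $\beta(v,v)$ for $\{a,b,b'\}$ and $\{a',b,b'\}$. The four pairs $\{a,b\}$, $\{a',b\}$, $\{a',b'\}$, $\{a,b'\}$ are mixed, so by $\varepsilon$ each forces at most one of $c,d$. Two consecutive pairs in this list lie in a common triple and inherit its color. Hence all four pairs force the same variable, say $c$, and none forces $d$. Every mixed set contains one of the pairs, so no mixed set forces $d$. Thus $X\Vdash d\to(p\vee\neg p)$, and $\delta(u,v)$ gives $X\Vdash\kappa(u,v)$, a contradiction.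
\end{example}

For an arbitrary valuation there is no given partition into $A$ and $B$, and $V(c)$, $V(d)$ need not come from a coloring of pairs. The proof creates the partition: it chooses minimal witnesses $y$ and $z$ for the failure of the two disjuncts of $\kappa(u,v)$ and works inside $y\cup z$, where the situation of Example~\ref{ex:square} reappears.

\begin{proposition}\label{prop:valid}
$\Phi\in\mathbf{MV}$.
\end{proposition}

\begin{proof}
Let $X$ be finite and suppose that, under some valuation on $P(X)$, a point $x$ forces the five hypotheses but not $\kappa(u,v)$. By persistence every nonempty subset of $x$ forces the hypotheses. Since $x\nVdash p\to u$ and $x\nVdash\neg p\to v$, there are $y,z\subseteq x$ with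
\[
y\Vdash p,\quad y\nVdash u,\qquad z\Vdash\neg p,\quad z\nVdash v .
\]
As $X$ is finite, we may choose $y$ and $z$ minimal under inclusion with these properties. This is the only use of finiteness.

For $a\in y$ we have $\{a\}\Vdash p$, so no set containing $a$ forces $\neg p$. For $b\in z$ we have $\{b\}\Vdash\neg p$, hence $\{b\}\nVdash p$, so no set containing $b$ forces $p$. Call a set $\{a,b\}$ with $a\in y$ and $b\in z$ a \emph{pair}. Pairs are mixed, so by $\varepsilon$ no pair forces both $c$ and $d$.

\emph{Columns: for each $b\in z$ the set $y\cup\{b\}$ forces $c$ or $d$.} The set $y\cup\{b\}$ refutes $p\to u$ because of its subset $y$, and it refutes $p$ because it contains $b$. By $\alpha(u,u)$ and \eqref{eq:pattern} there is $x'\subseteq y\cup\{b\}$ with $x'\Vdash c\vee d$, $x'\nVdash p\to u$ and $x'\nVdash p$. If $b\notin x'$, then $x'\subseteq y$ and $x'\Vdash p$, which is false; so $b\in x'$. Since $x'\nVdash p\to u$, some $y''\subseteq x'$ forces $p$ and not $u$. Then $b\notin y''$, so $y''\subseteq y$, and $y''=y$ by minimality. Therefore $x'=y\cup\{b\}$.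

\emph{Rows: for each $a\in y$ the set $\{a\}\cup z$ forces $c$ or $d$.} The set $\{a\}\cup z$ refutes $\neg p\to v$ because of $z$, and it refutes $\neg p$ because it contains $a$. By $\beta(v,v)$ and \eqref{eq:pattern} there is $x'\subseteq\{a\}\cup z$ with $x'\Vdash c\vee d$, $x'\nVdash\neg p\to v$ and $x'\nVdash\neg p$. If $a\notin x'$, then $x'\subseteq z$ and $x'\Vdash\neg p$, which is false; so $a\in x'$. Some $z''\subseteq x'$ forces $\neg p$ and not $v$. Then $a\notin z''$, so $z''\subseteq z$, and $z''=z$ by minimality. Therefore $x'=\{a\}\cup z$.

\emph{All pairs have the same color.} A pair lies in a column, so by persistence it forces at least one, and hence exactly one, of $c$ and $d$; call this its color. Two pairs in the same column or in the same row both force the variable forced by that column or row, so they have the same color. Given pairs $\{a,b\}$ and $\{a',b'\}$, the pair $\{a',b\}$ shares a column with the first and a row with the second.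

\emph{Both colors occur.} The set $w=y\cup z\subseteq x$ refutes $\kappa(u,v)$. By $\gamma(u,v)$ and \eqref{eq:pattern} there is a mixed $w'\subseteq w$ with $w'\Vdash c$. Being mixed, $w'$ is contained neither in $y$ nor in $z$, so it contains a point of $z$ and a point of $y$, and thus a pair, which forces $c$. In the same way $\delta(u,v)$ gives a pair that forces $d$. This contradicts the previous step.
\end{proof}

\section{Bipartite models and infinite Medvedev frames}\label{sec:bipartite}

We shall build three models from colorings: on $P(X)$ for infinite $X$, on the closed subsets of the Cantor space, and on large Medvedev frames. The translation from coloring to forcing is the same each time, so we carry it out once.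

\begin{definition}\label{def:bipartite}
Let $A,B$ be disjoint nonempty sets, $S=A\cup B$, and $R\subseteq A\times B$. For $F\subseteq S$ write $F_A=F\cap A$ and $F_B=F\cap B$. Let $W$ be a family of nonempty subsets of $S$, ordered by reverse inclusion, that contains $S$ and all singletons, is closed under the union of two members, and contains $F_A$ and $F_B$ whenever $F\in W$ and the set in question is nonempty. A model $(W,V)$ is \emph{bipartite} if
\begin{gather*}
V(p)=\{F\in W: F\subseteq A\},\\
V(c)=\{F\in W: F_A\times F_B\subseteq R\},\qquad
V(d)=\{F\in W:(F_A\times F_B)\cap R=\emptyset\}.
\end{gather*}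
For a variable $q$, a set is \emph{$q$-large} if it belongs to $W\setminus V(q)$; in particular it is nonempty. A subset of $A\times B$ is \emph{monochromatic} if it is contained in $R$ or disjoint from $R$.
\end{definition}

The three displayed families are closed under passing to subsets in $W$, so they are upsets. A set $F$ forces $c\vee d$ if and only if $F_A\times F_B$ is monochromatic.

\begin{lemma}\label{lem:dictionary}
Let $(W,V)$ be a bipartite model and let $u,u',v,v'$ be variables.
\begin{enumerate}
\item[(a)] $F\Vdash p$ if and only if $F_B=\emptyset$, and $F\Vdash\neg p$ if and only if $F_A=\emptyset$.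
\item[(b)] $F\nVdash p\to u$ if and only if $F_A$ is $u$-large, and $F\nVdash\neg p\to v$ if and only if $F_B$ is $v$-large.
\item[(c)] Every point forces $\varepsilon$.
\item[(d)] If for every $u$-large $F\subseteq A$ and every $b\in B$ there is a $u'$-large $F'\subseteq F$ with $F'\times\{b\}$ monochromatic, then every point forces $\alpha(u,u')$. If for every $v$-large $G\subseteq B$ and every $a\in A$ there is a $v'$-large $G'\subseteq G$ with $\{a\}\times G'$ monochromatic, then every point forces $\beta(v,v')$.
\item[(e)] If $F\times G$ meets $R$ for all $u$-large $F\subseteq A$ and $v$-large $G\subseteq B$, then every point forces $\gamma(u,v)$. If $F\times G\not\subseteq R$ for all such $F,G$, then every point forces $\delta(u,v)$.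
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first equivalence is the definition of $V(p)$. If $a\in F_A$, then $\{a\}\in W$ is a subset of $F$ forcing $p$, so $F\nVdash\neg p$. If $F_A=\emptyset$, then no nonempty subset of $F$ lies in $A$, so $F\Vdash\neg p$.

(b) If $F_A$ is $u$-large, it is a subset of $F$ in $W$ that forces $p$ and not $u$. Conversely, let $G\subseteq F$ force $p$ and not $u$. Then $G\subseteq F_A$, so $F_A$ is nonempty and belongs to $W$, and $F_A\notin V(u)$ because $V(u)$ is an upset and $G\notin V(u)$. By (a), the same argument applies to $\neg p$, $v$ and $B$.

(c) If $F$ forces $c$ and $d$, then $F_A\times F_B$ is both contained in $R$ and disjoint from $R$, so it is empty, and $F\Vdash p\vee\neg p$ by (a).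

(d) We use \eqref{eq:pattern}. Let $F\nVdash(p\to u)\vee p$. Then $F_A$ is $u$-large and there is $b\in F_B$. Take a $u'$-large $F'\subseteq F_A$ with $F'\times\{b\}$ monochromatic. The set $F'\cup\{b\}$ belongs to $W$, is contained in $F$, forces $c\vee d$, and refutes $p\to u'$ and $p$ by (b) and (a). For $\beta(v,v')$, let $F\nVdash(\neg p\to v)\vee\neg p$. Then $F_B$ is $v$-large and there is $a\in F_A$. Take a $v'$-large $G'\subseteq F_B$ with $\{a\}\times G'$ monochromatic. The set $\{a\}\cup G'\subseteq F$ forces $c\vee d$ and refutes $\neg p\to v'$ and $\neg p$.

(e) Let $F\nVdash\kappa(u,v)$. By (b), $F_A$ is $u$-large and $F_B$ is $v$-large. If $(a,b)\in F_A\times F_B$, then $\{a,b\}\in W$ is a mixed subset of $F$, and it forces $c$ if $(a,b)\in R$ and $d$ if $(a,b)\notin R$. Apply \eqref{eq:pattern}.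
\end{proof}

\begin{corollary}\label{cor:refute}
Let $(W,V)$ be a bipartite model in which $A$ is $u$-large, $B$ is $v$-large, both conditions of Lemma~\ref{lem:dictionary}(d) hold with $u'=u$ and $v'=v$, and both conditions of Lemma~\ref{lem:dictionary}(e) hold. Then $S\nVdash\Phi$.
\end{corollary}

\begin{proof}
The point $S$ forces the five hypotheses by (c), (d), (e) and refutes $\kappa(u,v)$ by (b).
\end{proof}

\begin{remark}\label{rem:needed}
No hypothesis of $\Phi$ can be dropped in Proposition~\ref{prop:valid}. Take $W=P(S)$. For $A=\{a,a'\}$, $B=\{b\}$, $R=\{(a,b)\}$, $V(u)=\{\{a\},\{a'\}\}$ and $V(v)=\emptyset$, the only $u$-large subset of $A$ is $A$ and the only $v$-large subset of $B$ is $B$. The product $A\times B$ contains both colors and each row is a single pair, so $S$ forces $\varepsilon,\beta,\gamma,\delta$ and refutes $\kappa$. Exchanging the roles of $A$ and $B$ shows that $\beta$ is needed. For $A=\{a\}$, $B=\{b\}$ and $V(u)=V(v)=\emptyset$, only $S$ refutes $\kappa$. It forces all hypotheses except possibly $\delta$ if $R=\{(a,b)\}$, and all except possibly $\gamma$ if $R=\emptyset$. If instead $c$ and $d$ are made true at all three points, then $\alpha$ and $\beta$ hold by \eqref{eq:pattern}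 with $z=y$, and $\gamma$ and $\delta$ hold because $S$ is mixed; so $\varepsilon$ is needed too.
\end{remark}

The first application shows that finiteness cannot be dropped from Proposition~\ref{prop:valid} either. We write $\mathcal L(P(X))$ for the set of formulas valid in $P(X)$.

\begin{theorem}\label{thm:infinite}
For every infinite set $X$, $\mathcal L(P(X))\subsetneq\mathbf{MV}$, and $\Phi\in\mathbf{MV}\setminus\mathcal L(P(X))$.
\end{theorem}

\begin{proof}
Let $n\ge1$ and let $g\colon X\to\{1,\dots,n\}$ be a surjection. The map $Y\mapsto g[Y]$ from $P(X)$ to $P(\{1,\dots,n\})$ is monotone. It is a p-morphism: if $\emptyset\ne Z\subseteq g[Y]$, then $Y\cap g^{-1}[Z]$ is a nonempty subset of $Y$ with image $Z$. Taking $Y=X$ shows that it is surjective. Every Medvedev frame is isomorphic to some $P(\{1,\dots,n\})$, so $\mathcal L(P(X))\subseteq\mathbf{MV}$.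

Choose pairwise distinct elements $a_i,b_j\in X$ $(i,j\in\omega)$, and let $A=\{a_i:i\in\omega\}$, $B=\{b_j:j\in\omega\}$ and $R=\{(a_i,b_j):i<j\}$. Consider the bipartite model on $W=P(A\cup B)$ in which $V(u)$ consists of the finite nonempty subsets of $A$ and $V(v)$ of the finite nonempty subsets of $B$. A subset of $A$ is $u$-large, and a subset of $B$ is $v$-large, exactly when it is infinite. We check the conditions of Corollary~\ref{cor:refute}. The sets $A$ and $B$ are infinite. If $F\subseteq A$ is infinite and $b_j\in B$, then $F'=\{a_i\in F:i\ge j\}$ is infinite and $F'\times\{b_j\}$ is disjoint from $R$. If $G\subseteq B$ is infinite and $a_i\in A$, then $G'=\{b_j\in G:j>i\}$ is infinite and $\{a_i\}\times G'\subseteq R$. If $F\subseteq A$ and $G\subseteq B$ are infinite, then for $a_i\in F$ there is $b_j\in G$ with $j>i$, and for $b_{j}\in G$ there is $a_{i}\in F$ with $i\ge j$; so $F\times G$ meets $R$ and is not contained in $R$. Hence $\Phi$ is refuted on $P(A\cup B)$, which is an upset of $P(X)$. With Proposition~\ref{prop:valid}, $\Phi\in\mathbf{MV}\setminus\mathcal L(P(X))$.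
\end{proof}

\section{The Cantor space inside the canonical frame}\label{sec:cantor}

To refute $\Phi$ on the canonical frame it is enough to refute it on an upset. Without an axiomatization we cannot describe all prime theories containing $\mathbf{MV}$, so we look for a model $(W,\nu)$ in which every point forces $\mathbf{MV}$ and for which the map sending a point to its theory is an isomorphism onto an upset. The hard requirement is the last one: every prime theory extending the theory of a point must be the theory of a point. We meet it by arranging that every formula is equivalent to a disjunction of variables, so that a prime theory is determined by its variables, and that these variables describe a point by compactness. This leads to closed subsets of a compact space.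

Let $C=\{0,1\}^\omega$ be the Cantor space. It is compact and Hausdorff, and the cylinders (the sets of sequences with a given finite initial segment) are clopen and form a basis. By compactness every clopen set is a finite union of cylinders, so there are countably infinitely many clopen sets. Every cylinder is infinite, so every nonempty open set is infinite. If $F$ is closed and $g\notin F$, then some cylinder around $g$ misses $F$, and its complement is a clopen set that contains $F$ but not $g$.

Let $W$ be the set of nonempty closed subsets of $C$ with $F\le G$ if and only if $G\subseteq F$. Index the variables bijectively by the clopen subsets of $C$, writing $x_K$ for the variable with index $K$; this uses that the set of variables is countably infinite. Let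
\[
[K]=\{F\in W:F\subseteq K\},\qquad \nu(x_K)=[K],\qquad \mathrm{Th}(F)=\{\psi:F\Vdash\psi \text{ in } (W,\nu)\}.
\]
Each $[K]$ is an upset. A single formula mentions finitely many clopen sets, and through them $W$ looks like a Medvedev frame.

\begin{lemma}\label{lem:normal}
Let $\psi$ be a formula. In the model $(W,\nu)$:
\begin{enumerate}
\item[(a)] if $\psi\in\mathbf{MV}$, then every point forces $\psi$;
\item[(b)] there are clopen sets $K_1,\dots,K_r$ $(r\ge0)$ such that a point $F$ forces $\psi$ if and only if $F\subseteq K_l$ for some $l$. Consequently every point forces $\psi\to\bigvee_l x_{K_l}$ and $\bigvee_l x_{K_l}\to\psi$.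
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S_1,\dots,S_m$ be the atoms of the finite Boolean algebra of clopen sets generated by those $K$ for which $x_K$ occurs in $\psi$. They are nonempty clopen sets that partition $C$, and each $S_j$ is contained in or disjoint from each such $K$. For $Y\subseteq\{1,\dots,m\}$ put $K_Y=\bigcup_{j\in Y}S_j$, and define
\[
h\colon W\to P(\{1,\dots,m\}),\qquad h(F)=\{j:F\cap S_j\ne\emptyset\}.
\]
Then $h(F)\subseteq Y$ if and only if $F\subseteq K_Y$. The map $h$ is monotone, and it is a p-morphism: if $\emptyset\ne Y\subseteq h(F)$, then $F\cap K_Y$ is a nonempty closed subset of $F$ with $h(F\cap K_Y)=Y$.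

For $x_K$ occurring in $\psi$ let $V'(x_K)=\{Y\ne\emptyset:K_Y\subseteq K\}$, an upset of $P(\{1,\dots,m\})$. We have $\nu(x_K)=h^{-1}(V'(x_K))$. Indeed, if $F\subseteq K$, then each $S_j$ meeting $F$ meets $K$ and so lies in $K$, whence $K_{h(F)}\subseteq K$; and if $K_{h(F)}\subseteq K$, then $F\subseteq K_{h(F)}\subseteq K$. Let $U$ be the upset of points of $P(\{1,\dots,m\})$ that force $\psi$ under $V'$. By the p-morphism property, $F\Vdash\psi$ if and only if $h(F)\in U$.

If $\psi\in\mathbf{MV}$, then $U$ is the whole frame, which gives (a). For (b), let $K_1,\dots,K_r$ list the sets $K_Y$ with $Y\in U$. If $h(F)\in U$, then $F\subseteq K_Y$ for $Y=h(F)$. If $F\subseteq K_Y$ with $Y\in U$, then $h(F)\subseteq Y$, and $h(F)\in U$ because $U$ is an upset.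
\end{proof}

\begin{proposition}\label{prop:embed}
The map $F\mapsto\mathrm{Th}(F)$ is an isomorphism from $W$ onto an upset of the canonical frame of $\mathbf{MV}$.
\end{proposition}

\begin{proof}
The set of formulas forced at a point of a model is closed under intuitionistic consequence, omits $\bot$, and contains a disjunct of each of its disjunctions. So $\mathrm{Th}(F)$ is a prime theory, and it contains $\mathbf{MV}$ by Lemma~\ref{lem:normal}(a).

\emph{Order embedding.} If $G\subseteq F$, then $\mathrm{Th}(F)\subseteq\mathrm{Th}(G)$ by persistence. If $G\not\subseteq F$, take a clopen $K\supseteq F$ that omits some point of $G$; then $x_K\in\mathrm{Th}(F)\setminus\mathrm{Th}(G)$.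

\emph{The image is an upset.} Let $T$ be a prime theory with $T\supseteq\mathrm{Th}(F)$, and let $\mathcal K=\{K:x_K\in T\}$. The point $F$ forces $x_K\wedge x_{K'}\to x_{K\cap K'}$ for all clopen $K,K'$, it forces $x_K\to x_{K'}$ for $K\subseteq K'$, it forces $\neg x_\emptyset$ because $[\emptyset]=\emptyset$, and it forces $x_K$ for $K\supseteq F$. All these formulas belong to $T$. Hence $\mathcal K$ is closed under finite intersections and clopen supersets, does not contain $\emptyset$ (otherwise $\bot\in T$), and contains every clopen $K\supseteq F$.

Let $G=\bigcap\mathcal K$. It is closed, and it is nonempty by compactness, since finite intersections of members of $\mathcal K$ are nonempty. So $G\in W$. (It is contained in $F$, as $F$ is the intersection of its clopen supersets.) For clopen $K$ we have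
\begin{equation}\label{eq:filter}
G\subseteq K\quad\text{if and only if}\quad x_K\in T .
\end{equation}
One direction is the definition of $G$. For the other, let $G\subseteq K$. The complements of the members of $\mathcal K$ form an open cover of the compact set $C\setminus K$, so $K$ contains the intersection of finitely many members of $\mathcal K$, and $K\in\mathcal K$.

Now let $\psi$ be any formula and take $K_1,\dots,K_r$ from Lemma~\ref{lem:normal}(b). The two implications between $\psi$ and $\bigvee_l x_{K_l}$ lie in $\mathrm{Th}(F)\subseteq T$, so $\psi\in T$ if and only if $\bigvee_lx_{K_l}\in T$. Since $T$ is prime, this holds if and only if $x_{K_l}\in T$ for some $l$ (for $r=0$ both sides are false, as $\bot\notin T$). By \eqref{eq:filter} this means that $G\subseteq K_l$ for some $l$, that is, $G\Vdash\psi$. So $T=\mathrm{Th}(G)$.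
\end{proof}

It remains to find a coloring with (L), (H), (M) in which all sets are closed. The notion ``has nonempty interior'' is a largeness without minimal members: inside a nonempty open set we can delete a point and still find a nonempty clopen set. So (H) will hold if one color occurs at most once in every row and column, and (M) will hold if that color nevertheless occurs in every product of nonempty clopen sets. A dense partial matching does both.

\begin{lemma}\label{lem:cantor}
$\Phi$ is refuted on $W$.
\end{lemma}

\begin{proof}
Let $A$ and $B$ be the clopen sets of sequences beginning with $0$ and with $1$. The family $W$ satisfies the requirements of Definition~\ref{def:bipartite} with $S=C$: singletons are closed, unions of two closed sets are closed, and $A,B$ are closed.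

Enumerate as $(U_n,U'_n)$, $n\in\omega$, all pairs of nonempty clopen sets $U_n\subseteq A$, $U'_n\subseteq B$. These sets are infinite, so we can choose inductively $a_n\in U_n\setminus\{a_i:i<n\}$ and $b_n\in U'_n\setminus\{b_i:i<n\}$. Let $R=\{(a_n,b_n):n\in\omega\}$. The $a_n$ are pairwise distinct and so are the $b_n$; hence each $a\in A$ is $R$-related to at most one $b$, and each $b\in B$ to at most one $a$. Consider the bipartite model on $W$ with
\[
V(u)=\{F\in W:F\subseteq A,\ \operatorname{int}F=\emptyset\},\qquad V(v)=\{F\in W:F\subseteq B,\ \operatorname{int}F=\emptyset\}.
\]
These are upsets. A closed subset of $A$ is $u$-large, and a closed subset of $B$ is $v$-large, exactly when it has nonempty interior. We check the conditions of Corollary~\ref{cor:refute}.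

The sets $A$ and $B$ are open and nonempty, so they are large.

Let $F\subseteq A$ be $u$-large and $b\in B$. Remove from $\operatorname{int}F$ the at most one point that is $R$-related to $b$. What remains is open, and it is nonempty because $\operatorname{int}F$ is infinite; this is where the absence of isolated points is used. So it contains a nonempty clopen set $F'$, which is $u$-large, and $F'\times\{b\}$ is disjoint from $R$. The construction of $R$ is symmetric in $A$ and $B$, so the condition for $\beta(v,v)$ holds as well.

Let $F\subseteq A$ be $u$-large and $G\subseteq B$ be $v$-large. They contain nonempty clopen sets $U$ and $U'$, and $(U,U')=(U_n,U'_n)$ for some $n$, so $(a_n,b_n)\in(F\times G)\cap R$. For $b\in U'$, the infinite set $U$ contains a point $a$ with $(a,b)\notin R$, so $F\times G\not\subseteq R$.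

Therefore $C\nVdash\Phi$ in $(W,V)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:embed} and Lemma~\ref{lem:cantor}, $\Phi$ is refuted on an upset of the canonical frame of $\mathbf{MV}$, at the point $\mathrm{Th}(C)$. Hence it is refuted on the canonical frame, while $\Phi\in\mathbf{MV}$ by Proposition~\ref{prop:valid}.
\end{proof}

\begin{remark}\label{rem:definable}
By Lemma~\ref{lem:normal}, every substitution instance of $\Phi$ is forced everywhere in $(W,\nu)$, so the refuting valuation must use an upset that no formula defines there. The upset $V(u)$ is one: it is nonempty, and it is not a finite union of sets $[K]$, because a nonempty clopen $K$ belongs to $[K]$ and has nonempty interior.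
\end{remark}

\section{Failure of strong completeness}\label{sec:strong}

Non-canonicity concerns one frame. We now show that no frame for $\mathbf{MV}$ can replace it: we find a set $\Gamma$ and a formula $\chi$ with $\Gamma\nvdash_{\mathbf{MV}}\chi$ such that every frame with a point forcing $\Gamma$ but not $\chi$ refutes $\Phi$. Each finite part of $\Gamma$ has to be realized in a Medvedev frame, where (L), (H), (M) are contradictory. But they hold approximately. Given a finite $F\subseteq A$ and $b\in B$, one color occurs on at least half of $F\times\{b\}$, so (H) holds at the price of a factor $2$. We therefore replace one notion of largeness by a sequence of weaker and weaker notions and let (H) lose one level. In the limit the loss disappears.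

Take variables $s_i,t_i$ $(i\in\omega)$, distinct from each other and from $p,c,d,u,v$. Let $\chi=\kappa(s_0,t_0)$ and let $\Gamma$ consist of $\varepsilon$ and, for all $i\in\omega$, the formulas
\[
s_{i+1}\to s_i,\quad t_{i+1}\to t_i,\quad \alpha(s_i,s_{i+1}),\quad\beta(t_i,t_{i+1}),\quad\gamma(s_i,t_i),\quad\delta(s_i,t_i).
\]

For (M) we need finite colorings in which no product of two sets of moderate density is monochromatic. Membership between a set and its power set has this property. For $m\ge1$ let $A$ be a set with $m$ elements, let $B$ be a set with $2^m$ elements disjoint from $A$, and let $b\mapsto E_b$ be a bijection from $B$ onto the power set of $A$. Let $M_m$ be the bipartite model on $P(A\cup B)$ with $R=\{(a,b):a\in E_b\}$ and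
\[
V(s_i)=\{\emptyset\ne Y\subseteq A:|Y|\le m/2^{i+1}\},\qquad V(t_i)=\{\emptyset\ne Y\subseteq B:|Y|\le 2^m/2^{i+1}\}.
\]
A subset of $A$ is $s_i$-large if and only if it has more than $m/2^{i+1}$ elements, and a subset of $B$ is $t_i$-large if and only if it has more than $2^{m-i-1}$ elements.

\begin{example}\label{ex:two}
Let $m=2$ and $A=\{1,2\}$. The only $s_0$-large subset of $A$ is $A$, and a $t_0$-large subset of $B$ has at least three of the four points. Among three subsets of $A$ one is nonempty and one is different from $A$, so both colors occur, and $\gamma(s_0,t_0)$ and $\delta(s_0,t_0)$ hold by Lemma~\ref{lem:dictionary}(e). One level down this fails. Let $E_b=\emptyset$ and $E_{b'}=\{2\}$. Then $\{1\}$ is $s_1$-large and $\{b,b'\}$ is $t_1$-large, so $Y=\{1,b,b'\}$ refutes $\kappa(s_1,t_1)$. No mixed subset of $Y$ forces $c$, because $1\notin E_b\cup E_{b'}$. So $Y\nVdash\gamma(s_1,t_1)$. More levels require larger $m$.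
\end{example}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] $\Gamma\nvdash_{\mathbf{MV}}\chi$.
\item[(2)] If a frame has a valuation and a point forcing $\Gamma$ but not $\chi$, then it refutes $\Phi$.
\end{enumerate}
Hence $\mathbf{MV}$ is not strongly complete.
\end{theorem}

\begin{proof}
(1) Let $\Gamma_k$ be $\Gamma$ without the formulas $\gamma(s_i,t_i)$ and $\delta(s_i,t_i)$ for $i>k$. Every finite subset of $\Gamma$ is contained in some $\Gamma_k$, so it suffices to find, for each $k$, a point of a model on a Medvedev frame that forces $\Gamma_k$ but not $\chi$. Let $m\ge(k+1)2^{k+1}$. We show that every point of $M_m$ forces $\Gamma_k$ and that $A\cup B\nVdash\chi$, using Lemma~\ref{lem:dictionary}.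

The formula $\varepsilon$ holds by (c), and $s_{i+1}\to s_i$, $t_{i+1}\to t_i$ hold because $V(s_{i+1})\subseteq V(s_i)$ and $V(t_{i+1})\subseteq V(t_i)$.

Let $i\in\omega$, let $F\subseteq A$ be $s_i$-large and let $b\in B$. One of the sets $F\cap E_b$ and $F\setminus E_b$ has at least $|F|/2>m/2^{i+2}$ elements, so it is $s_{i+1}$-large. Its product with $\{b\}$ is contained in $R$ in the first case and disjoint from $R$ in the second. So $\alpha(s_i,s_{i+1})$ holds by (d). Let $G\subseteq B$ be $t_i$-large and $a\in A$. One of the sets $\{b\in G:a\in E_b\}$ and $\{b\in G:a\notin E_b\}$ has at least $|G|/2>2^{m-i-2}$ elements, so it is $t_{i+1}$-large, and its product with $\{a\}$ is monochromatic. So $\beta(t_i,t_{i+1})$ holds by (d).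

Let $i\le k$, let $F\subseteq A$ be $s_i$-large and let $G\subseteq B$ be $t_i$-large. Then
\[
|F|>m/2^{i+1}\ge m/2^{k+1}\ge k+1,\qquad |G|>2^{m-i-1}\ge 2^{m-k-1}.
\]
If $F\times G$ is disjoint from $R$, then every $E_b$ with $b\in G$ is disjoint from $F$. If $F\times G\subseteq R$, then every such $E_b$ contains $F$. There are $2^{m-|F|}$ subsets of $A$ disjoint from $F$ and as many containing $F$, so in both cases $|G|\le2^{m-|F|}\le2^{m-k-1}$, a contradiction. So $\gamma(s_i,t_i)$ and $\delta(s_i,t_i)$ hold by (e).

Finally $A$ is $s_0$-large and $B$ is $t_0$-large, since $m>m/2$ and $2^m>2^{m-1}$. By (b), $A\cup B\nVdash\kappa(s_0,t_0)$.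

(2) Let $w$ force $\Gamma$ but not $\chi$ under $V$. The variables $u,v$ do not occur in $\Gamma$ or $\chi$, so we may redefine $V(u)=\bigcap_iV(s_i)$ and $V(v)=\bigcap_iV(t_i)$; intersections of upsets are upsets. A point refutes $u$ if and only if it refutes some $s_i$. Applying this to a witness $y\ge x$ that forces $p$, and arguing in the same way for $v$, we get for every point $x$
\begin{equation}\label{eq:limit}
\begin{aligned}
x\nVdash p\to u&\iff x\nVdash p\to s_i\text{ for some }i,\\
x\nVdash\neg p\to v&\iff x\nVdash\neg p\to t_j\text{ for some }j.
\end{aligned}
\end{equation}
We show that $w$ forces the hypotheses of $\Phi$, using \eqref{eq:pattern} at $w$. The formula $\varepsilon$ is in $\Gamma$.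

Let $x\ge w$ refute $(p\to u)\vee p$. By \eqref{eq:limit} it refutes $(p\to s_i)\vee p$ for some $i$. By $\alpha(s_i,s_{i+1})$ some $x'\ge x$ forces $c\vee d$ and refutes $p\to s_{i+1}$ and $p$. By \eqref{eq:limit} again, $x'$ refutes $p\to u$. So $w\Vdash\alpha(u,u)$. Replacing $p,u,s_i,\alpha$ by $\neg p,v,t_i,\beta$ gives $w\Vdash\beta(v,v)$.

Let $x\ge w$ refute $\kappa(u,v)$. By \eqref{eq:limit}, $x\nVdash p\to s_i$ and $x\nVdash\neg p\to t_j$ for some $i,j$, which may differ. Let $l=\max(i,j)$. Since $w$ forces the implications $s_{n+1}\to s_n$ and $t_{n+1}\to t_n$, a point above $w$ that refutes $s_i$ refutes $s_l$, and one that refutes $t_j$ refutes $t_l$; this is the only use of these implications. Hence $x\nVdash\kappa(s_l,t_l)$. By $\gamma(s_l,t_l)$ and $\delta(s_l,t_l)$ there are mixed points above $x$ forcing $c$ and $d$, respectively. So $w$ forces $\gamma(u,v)$ and $\delta(u,v)$.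

Since $w\nVdash p\to s_0$ and $w\nVdash\neg p\to t_0$, \eqref{eq:limit} gives $w\nVdash\kappa(u,v)$. Thus $w\nVdash\Phi$.

By (2) and Proposition~\ref{prop:valid}, no frame validating $\mathbf{MV}$ has a valuation and a point forcing $\Gamma$ but not $\chi$. With (1), $\mathbf{MV}$ is not strongly complete.
\end{proof}

Since canonical logics are strongly complete, Theorem~\ref{thm:strong} implies Theorem~\ref{thm:main}. This second proof does not use Section~\ref{sec:cantor}, but it does not describe the part of the canonical frame on which $\Phi$ fails.

\section{An interval of logics, and ultraproducts}\label{sec:more}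

The arguments above use two properties of $\mathbf{MV}$: it contains $\Phi$, and it is valid in all Medvedev frames. Every logic between $\Phi$ and $\mathbf{MV}$ has both.

\begin{theorem}\label{thm:interval}
Every intermediate logic $L$ with $\Phi\in L\subseteq\mathbf{MV}$ is neither canonical nor strongly complete. There are infinitely many such $L$.
\end{theorem}

\begin{proof}
A prime theory containing $\mathbf{MV}$ contains $L$, and every prime theory extending it contains $\mathbf{MV}$. So the canonical frame of $\mathbf{MV}$ is an upset of the canonical frame of $L$. The former refutes $\Phi$ by the proof of Theorem~\ref{thm:main}; hence so does the latter, and $L$ is not canonical. From $L\subseteq\mathbf{MV}$ and Theorem~\ref{thm:strong}(1) we get $\Gamma\nvdash_L\chi$. A frame validating $L$ validates $\Phi$, so by Theorem~\ref{thm:strong}(2) it has no valuation and point forcing $\Gamma$ but not $\chi$. So $L$ is not strongly complete.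

For the last assertion, enumerate $\mathbf{MV}=\{\varphi_n:n\in\omega\}$ and let $L_n$ be the least intermediate logic containing $\Phi,\varphi_0,\dots,\varphi_n$. Then $\Phi\in L_n\subseteq\mathbf{MV}$, the sequence $(L_n)$ is increasing, and its union is $\mathbf{MV}$. If it took finitely many values, it would be eventually constant, and $\mathbf{MV}=L_n$ for some $n$ would be finitely axiomatizable, which it is not.
\end{proof}

The class of Medvedev frames is not first-order definable, and one may ask whether $\mathbf{MV}$ is the logic of a better behaved class. The pair $\Gamma,\chi$ excludes this, because a class closed under ultraproducts realizes all of $\Gamma$ once it realizes each finite part.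

Recall that for an ultrafilter $D$ on $\omega$ and nonempty structures $M_k$ $(k\in\omega)$ of one first-order language, the ultraproduct $\prod_DM_k$ consists of the sequences $(x_k)$ with $x_k\in M_k$, identified when they agree on a set in $D$, and a relation holds of classes when it holds coordinatewise on a set in $D$. \L o\'s's theorem says that a first-order formula holds in $\prod_DM_k$ of given classes if and only if it holds in $M_k$ of their coordinates for a set of $k$ in $D$. A nonprincipal ultrafilter on $\omega$ contains all cofinite sets. A class of frames is \emph{closed under ultraproducts over $\omega$} if it contains $\prod_DP_k$ for all members $P_k$ and all ultrafilters $D$ on $\omega$. It is \emph{first-order definable} if it is the class of all frames satisfying some set of first-order sentences in the language of $\le$; such a class is closed under ultraproducts by \L o\'s's theorem.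

A model $(P,V)$ is a first-order structure with the relation $\le$ and a unary predicate $Q_q$ for $V(q)$, for each variable $q$. Forcing of $\varphi$ at $x$ is expressed by a first-order formula $\varphi^*(x)$: let $q^*(x)=Q_q(x)$, let $\bot^*(x)$ be $x\ne x$, let $^*$ commute with $\wedge$ and $\vee$, and let $(\varphi\to\psi)^*(x)$ be $\forall y\,\bigl(x\le y\wedge\varphi^*(y)\to\psi^*(y)\bigr)$.

\begin{theorem}\label{thm:ultra}
$\mathbf{MV}\ne\mathcal L(\mathcal K)$ for every class $\mathcal K$ of frames closed under ultraproducts over $\omega$; in particular for every first-order definable class. The same holds for every intermediate logic $L$ with $\Phi\in L\subseteq\mathbf{MV}$.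
\end{theorem}

\begin{proof}
Let $\Phi\in L\subseteq\mathbf{MV}$, which includes the case $L=\mathbf{MV}$, and suppose that $L=\mathcal L(\mathcal K)$ with $\mathcal K$ closed under ultraproducts over $\omega$. Write $\Gamma=\bigcup_kG_k$ with $G_0\subseteq G_1\subseteq\cdots$ finite. By Theorem~\ref{thm:strong}(1), $\bigwedge G_k\to\chi\notin L$. So there are a frame $P_k\in\mathcal K$, a valuation $V_k$ and a point $w_k$ that forces $G_k$ but not $\chi$. Let $D$ be a nonprincipal ultrafilter on $\omega$ and let $(P,V)=\prod_D(P_k,V_k)$. Its frame is $P=\prod_DP_k\in\mathcal K$, and each $V(q)$ is an upset because ``$Q_q$ is upward closed'' is a first-order sentence. Let $w$ be the class of $(w_k)$. Each $\varphi\in\Gamma$ belongs to $G_k$ for all but finitely many $k$, so $\varphi^*(w_k)$ holds for a set of $k$ in $D$, and $w\Vdash\varphi$ by \L o\'s's theorem. The formula $\chi^*(w_k)$ fails for every $k$, so $w\nVdash\chi$. By Theorem~\ref{thm:strong}(2) the frame $P$ refutes $\Phi$. But $P\in\mathcal K$ and $\Phi\in L=\mathcal L(\mathcal K)$, a contradiction.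
\end{proof}

\begin{thebibliography}{1}
\bibitem{hyper} \emph{Hypercanonicity, extensive canonicity, canonicity and strong completeness of intermediate propositional logics}, \texttt{https://core.ac.uk/download/187864638.pdf}.
\end{thebibliography}
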